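# How a binary tree of formulas forces three-cycles to fail: $SOP_2$ implies $SOP_3$

## Staircases of parameters

Let $T$ be a complete first-order theory in a countable language, with monster model $\mathfrak C$. Variables $x,y,x_i$ stand for finite tuples. Fix a formula $\varphi(x;y)$. Two pieces of notation will be used all the time.

- A finite family $D$ of $y$-tuples is called *consistent* if $\models\exists x\bigwedge_{d\in D}\varphi(x;d)$.
- For two $y$-tuples, $d\perp d'$ means $\models\neg\exists x\,(\varphi(x;d)\wedge\varphi(x;d'))$.

Both are first-order conditions on the parameters. So we may put them inside formulas and use compactness on them.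

**Definition 1 (staircase).** A *staircase of length $s$* for $\varphi$ consists of $y$-tuples $e_1,\dots,e_s,f_1,\dots,f_s$ such that

- (S1) for $1\le m\le s$, the family $\{e_1,\dots,e_m\}\cup\{f_m,\dots,f_s\}$ is consistent;
- (S2) $f_i\perp e_j$ for $1\le i<j\le s$.

Think of two rows, the $e$-row and the $f$-row. Reading from left to right, we may follow the $e$-row up to position $m$, and from position $m$ on follow the $f$-row. What is forbidden is an $f$ followed, further right, by an $e$.

**Example.** In $(\mathbb Q,<)$ let $\varphi(x;y_1,y_2)$ be $y_1<x<y_2$, so parameters are open intervals. Put $e_i=(i,s+1)$ and $f_i=(0,i+1)$ for $1\le i\le s$. A point of $(m,m+1)$ lies in $e_i$ for all $i\le m$ and in $f_i$ for all $i\ge m$, which is (S1). If $i<j$ then $i+1\le j$, so $(0,i+1)\cap(j,s+1)=\emptyset$, which is (S2).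

Here is what staircases are for. If there are staircases of every finite length, compactness gives an infinite one, and an infinite staircase produces the property $SOP_3$ recalled below. The lecture starts from a binary tree of instances of $\varphi$, the property $SOP_2$, and builds staircases out of it. Each attempt to lengthen a staircase either succeeds or exhibits $SOP_3$ on the spot.

## From the tree to the cycle: the two properties and the theorem

On $2^{<\omega}$ let $\eta\unlhd\nu$ mean that $\eta$ is an initial segment of $\nu$, and let $\eta\lhd\nu$ mean $\eta\unlhd\nu$ and $\eta\ne\nu$. A set of nodes is a *chain* if it is linearly ordered by $\unlhd$. For $\eta\in2^\omega$, $\eta\restriction n$ is the initial segment of length $n$.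

**Definition 2.** $T$ has $SOP_2$ if there are a formula $\varphi(x;y)$ and parameters $\langle a_\eta:\eta\in2^{<\omega}\rangle$ in $\mathfrak C$ such that

- (i) for every $\eta\in2^\omega$ the set $\{\varphi(x;a_{\eta\restriction n}):n<\omega\}$ is consistent;
- (ii) whenever $\eta,\nu\in2^{<\omega}$ are $\unlhd$-incomparable, $\{\varphi(x;a_\eta),\varphi(x;a_\nu)\}$ is inconsistent.

By compactness, (i) says that finite chains of nodes give consistent families (every finite chain lies on a branch). Condition (ii) says $a_\eta\perp a_\nu$ for incomparable $\eta,\nu$. So for *two* tree parameters, consistent means comparable.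

**Example.** With the interval formula in $(\mathbb Q,<)$, let $a_\emptyset=(0,1)$, and let $a_{\eta^\frown0}$ and $a_{\eta^\frown1}$ be the left and right open thirds of $a_\eta$. Along a chain the intervals are nested, and incomparable nodes give disjoint intervals. So this formula witnesses $SOP_2$.

**Definition 3.** $T$ has $SOP_3$ if there are a formula $\varphi(u,v)$, with $u,v$ tuples of variables of the same length $k$, and a sequence $\langle a_i:i<\omega\rangle$ of $k$-tuples in $\mathfrak C$ such that

- (i) $\models\varphi(a_i,a_j)$ for all $i<j<\omega$;
- (ii) for pairwise disjoint $k$-tuples of variables $x_1,x_2,x_3$, the set $\{\varphi(x_1,x_2),\varphi(x_2,x_3),\varphi(x_3,x_1)\}$ is inconsistent.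

**Example.** In $(\mathbb Q,<)$ the formula $u<v$ with $a_i=i$ is a witness, since $x_1<x_2<x_3<x_1$ is impossible.

It is known that every theory with $SOP_3$ has $SOP_2$, and we take this as given. The question is posed in "Cofinality Spectrum Theorems In Model Theory, Set Theory And General Topology" as follows: "It is known that $SOP_2$ is weaker than $SOP_3$ on the level of formulas, but what about on the level of theories?" So we start with a formula $\varphi$ that carries a tree, and we may look for any other formula whatsoever that carries an order as in Definition 3.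

**Theorem A.** Every complete theory with $SOP_2$ has $SOP_3$. Hence $SOP_2\Leftrightarrow SOP_3$ for complete theories.

The proof uses only compactness; tree-indiscernibles are not needed, and the countability of the language is never used.

## Cuts, and why they cannot go around a three-cycle

This section gives the one device that produces $SOP_3$. For formulas $p(z;w),q(z;w)$ and tuples $u=(b,c)$, $u'=(b',c')$ of sort $(z,w)$, put
$$\sigma_{p,q}(u,u')\;:=\;p(b';c)\wedge q(b;c')\wedge\neg\exists z\,\bigl(p(z;c')\wedge q(z;c)\bigr).\tag{1}$$

**Lemma 1.** (a) For all $p,q$, the set $\{\sigma_{p,q}(u_1,u_2),\sigma_{p,q}(u_2,u_3),\sigma_{p,q}(u_3,u_1)\}$ is inconsistent.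

(b) Suppose $(c_k)_{1\le k<\omega}$ and $(b_n)_{1\le n<\omega}$ satisfy
$$\models p(b_n;c_k)\ \text{ for } k\le n,\qquad \models q(b_n;c_k)\ \text{ for } k>n.\tag{2}$$
Suppose also that $p(z;c_j)\wedge q(z;c_i)$ is inconsistent for all $i<j$. Then $\sigma_{p,q}$ witnesses $SOP_3$.

**Proof.** (a) Write $u_i=(b_i,c_i)$. From $\sigma_{p,q}(u_2,u_3)$ we get $p(b_3;c_2)$. From $\sigma_{p,q}(u_3,u_1)$ we get $q(b_3;c_1)$. So $b_3$ realizes $p(z;c_2)\wedge q(z;c_1)$, while $\sigma_{p,q}(u_1,u_2)$ contains $\neg\exists z\,(p(z;c_2)\wedge q(z;c_1))$. This is a contradiction, and it used no theory at all.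

(b) Let $u_i=(b_i,c_i)$ and let $i<j$. Then $p(b_j;c_i)$ holds since $i\le j$, and $q(b_i;c_j)$ holds since $j>i$. The third conjunct $\neg\exists z\,(p(z;c_j)\wedge q(z;c_i))$ is the last hypothesis. So $\sigma_{p,q}(u_i,u_j)$ holds for all $i<j$. By (a) its 3-cycles are inconsistent. $\square$

**Example.** In $(\mathbb Q,<)$ let $p(z;c)$ be $c<z$, let $q(z;c)$ be $z<c$, and take $c_k=k$, $b_n=n+\tfrac12$. Then (2) holds, and $p(z;c_j)\wedge q(z;c_i)$ says $j<z<i$, which is impossible for $i<j$.

It helps to call $b_n$ in (2) a *cut*: it puts $c_1,\dots,c_n$ on the $p$-side and the later $c_k$ on the $q$-side. A realization of $p(z;c_j)\wedge q(z;c_i)$ with $i<j$ is a *backward pair*: the later index is on the $p$-side and the earlier one on the $q$-side. Lemma 1(b) is then a dichotomy: if all cuts are realized, then either $\sigma_{p,q}$ witnesses $SOP_3$ or some backward pair is realized. The second alternative is the form in which we shall use the absence of $SOP_3$.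

**Lemma 2.** Suppose there are staircases for $\varphi$ of every finite length. Let $w=(e,f)$, $p_*(x;e,f)=\varphi(x;e)$ and $q_*(x;e,f)=\varphi(x;f)$. Then $\sigma_{p_*,q_*}$ witnesses $SOP_3$.

**Proof.** First we make the staircase infinite. Take variables for $(e_i,f_i)_{1\le i<\omega}$ and write down, for all $n\le N$, that $\{e_1,\dots,e_n\}\cup\{f_n,\dots,f_N\}$ is consistent, and for all $i<j$ that $f_i\perp e_j$. Finitely many of these formulas are satisfied by a long enough finite staircase. By compactness there is an infinite sequence satisfying all of them. For each $n\ge1$ the set $\{\varphi(x;e_i):i\le n\}\cup\{\varphi(x;f_i):i\ge n\}$ is then finitely satisfiable, so it is realized by some $b_n$.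

Now put $c_k=(e_k,f_k)$. For $k\le n$ we have $p_*(b_n;c_k)$, that is, $\varphi(b_n;e_k)$. For $k>n$ we have $q_*(b_n;c_k)$, that is, $\varphi(b_n;f_k)$. For $i<j$, $p_*(x;c_j)\wedge q_*(x;c_i)$ is $\varphi(x;e_j)\wedge\varphi(x;f_i)$, which is inconsistent since $f_i\perp e_j$. Apply Lemma 1(b). $\square$

## Tree parameters alone give staircases of length two and no more

By Lemma 2 we want long staircases. The sensible first attempt is to look for them among the parameters $a_\eta$ of the given $SOP_2$ tree.

For length 1 we need $\{e_1,f_1\}$ consistent, so any two comparable nodes will do. For length 2 we need $\{e_1,f_1,f_2\}$ and $\{e_1,e_2,f_2\}$ consistent and $f_1\perp e_2$. Take $e_1=f_2=a_\emptyset$, $f_1=a_{\langle0\rangle}$, $e_2=a_{\langle1\rangle}$. The two families come from chains, and $\langle0\rangle,\langle1\rangle$ are incomparable.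

At length 3 the attempt stops. Condition (S1) makes the pairs $\{f_1,f_2\}$ (from $m=1$), $\{f_2,e_2\}$ (from $m=2$) and $\{e_2,e_3\}$ (from $m=3$) consistent. Condition (S2) gives $f_1\perp e_2$ and $f_2\perp e_3$. Suppose all these parameters are tree parameters, and identify them with nodes. If a node $\beta$ is comparable with $\alpha$ and with $\alpha'$, and $\alpha,\alpha'$ are incomparable, then $\beta\lhd\alpha$ and $\beta\lhd\alpha'$. Indeed, suppose $\beta\unrhd\alpha$. If $\beta\unrhd\alpha'$, then $\alpha,\alpha'$ are both initial segments of $\beta$. If $\beta\unlhd\alpha'$, then $\alpha\unlhd\beta\unlhd\alpha'$. In both cases $\alpha,\alpha'$ are comparable, a contradiction. The case $\beta\unrhd\alpha'$ is symmetric. Apply this with $\beta=f_2$ between $f_1$ and $e_2$: we get $f_2\lhd e_2$. Apply it with $\beta=e_2$ between $f_2$ and $e_3$: we get $e_2\lhd f_2$. This is a contradiction.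

So a staircase of length 3 cannot consist of tree parameters only. Some parameters must come from outside the tree. The plan is to let the failure of $SOP_3$ supply them, as realizations of backward pairs.

## Staircases attached to a subtree

Suppose a staircase $e_1,\dots,e_s,f_1,\dots,f_s$ is at hand and we wish to put one more pair $(e'_1,f'_1)=(g,r)$ in front of it. By (S1) and (S2), the element $g$ must be consistent with everything in sight, $r$ must be consistent with $g$ and all the $f$'s, and $r\perp e_m$ must hold for all $m$. If all the $e$'s were $\perp$ to some tree parameter, and the $f$'s were consistent with it, then that tree parameter would be a candidate for $r$. If the whole staircase is consistent with the tree parameters further down, one of those is a candidate for $g$. To be able to repeat the step, the longer staircase must again stand in this relation to a tree. This leads to the following definition.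

**Definition 4.** Let $H$ be a finite family of $y$-tuples and $\tau=(t_\rho)_{\rho\in I}$, $I\subseteq2^{<\omega}$, a family of $y$-tuples. $A_s(H;\tau)$ means that there are $e_1,\dots,e_s,f_1,\dots,f_s$ such that

- (A1) for every finite chain $C\subseteq I$, $H\cup\{t_\rho:\rho\in C\}\cup\{f_1,\dots,f_s\}$ is consistent;
- (A2) for $1\le m\le s$, $H\cup\{e_1,\dots,e_m\}\cup\{f_m,\dots,f_s\}$ is consistent;
- (A3) $e_m\perp t_\rho$ for all $1\le m\le s$, $\rho\in I$;
- (A4) $f_i\perp e_j$ for $1\le i<j\le s$.

By (A2) and (A4), such witnesses form a staircase of length $s$. The $f$'s go along with every chain of $\tau$, the $e$'s exclude $\tau$, and both respect $H$.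

**Definition 5.** For $M\le\omega$, a family $(b_\theta)_{\theta\in2^{<M}}$ is *$s$-good* if every finite chain of it is consistent, $b_\theta\perp b_\rho$ for incomparable $\theta,\rho$, and for every $\theta\in2^{<M}$
$$A_s\bigl(\{b_\rho:\rho\lhd\theta\};\,(b_\rho)_{\rho\unrhd\theta}\bigr)\tag{3}$$
holds, where $\rho$ ranges over $2^{<M}$.

So at every node $\theta$ there is a staircase consistent with what lies below $\theta$, whose $e$'s exclude everything from $\theta$ upward, and whose $f$'s are consistent with every chain from $\theta$ upward.

**Example ($s=0$).** Every $SOP_2$ tree is $0$-good: (A2)–(A4) are vacuous, and (A1) holds because the nodes $\lhd\theta$ together with a chain of nodes $\unrhd\theta$ form a chain.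

**Example ($s=1$ at one node, by hand).** Let $(a_\eta)$ be an $SOP_2$ tree, $\mu$ a node, and $H$ a set of nodes $\lhd\mu$. Let $\gamma_k=\mu^\frown0^k$ and $o_k=\gamma_k{}^\frown1$, and let $1\le i<j$. Then $e_1=a_{\gamma_j}$, $f_1=a_{\gamma_i}$ witness $A_1\bigl((a_\eta)_{\eta\in H};(a_\rho)_{\rho\unrhd o_i}\bigr)$. For (A1), $H$, $\gamma_i$ and a chain above $o_i$ together form a chain. For (A2), $H\cup\{\gamma_i,\gamma_j\}$ is a chain. For (A3), $\gamma_j\unrhd\gamma_i{}^\frown0$ is incomparable with every node $\unrhd\gamma_i{}^\frown1$. (A4) is vacuous. Notice that we paid for the staircase by restricting to the part of the tree above $o_i$. The general step also does this: it takes $e'_1=a_{\gamma_j}$ and passes to a part of the tree above $o_i$. Only $f'_1$ will be something new.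

## The list of formulas and the local form of the theorem

We now write down the two formulas $p,q$ that express "the staircase lies correctly over $\gamma_k$" and "the staircase lies correctly under the part of the tree above $o_k$". For $s,l,M<\omega$ let
$$z=(e_1,\dots,e_s,f_1,\dots,f_s,r),\qquad w=\bigl(h_1,\dots,h_l,\,g,\,(t_\rho)_{\rho\in2^{<M+1}}\bigr),\qquad h=\{h_1,\dots,h_l\}.$$

The formula $p=p_{s,l}$, written $p(z;w)$, says:

- (p1) $h\cup\{g,r,f_1,\dots,f_s\}$ is consistent;
- (p2) $h\cup\{g,e_1,\dots,e_m\}\cup\{f_m,\dots,f_s\}$ is consistent for $1\le m\le s$;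
- (p3) $r\perp e_m$ for $1\le m\le s$;
- (p4) $f_i\perp e_j$ for $1\le i<j\le s$.

The formula $q=q_{s,l,M}$, written $q(z;w)$, says:

- (q1) for every chain $C\subseteq2^{<M+1}$, $h\cup\{t_\rho:\rho\in C\}\cup\{r,f_1,\dots,f_s\}$ is consistent;
- (q2) $e_m\perp t_\rho$ for all $1\le m\le s$, $\rho\in2^{<M+1}$.

There are finitely many chains in the finite set $2^{<M+1}$, so these are first-order formulas. Let $\Sigma_\varphi$ be the countable family consisting of $\sigma_{p_*,q_*}$ from Lemma 2 and of all $\sigma_{p,q}$ with $p=p_{s,l}$, $q=q_{s,l,M}$, $s,l,M<\omega$.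

**Theorem B (local form).** If $\varphi$ witnesses $SOP_2$ in $T$, then some $\sigma\in\Sigma_\varphi$ witnesses $SOP_3$ in $T$. The list $\Sigma_\varphi$ depends only on $\varphi$, and every $\sigma\in\Sigma_\varphi$ has logically inconsistent 3-cycles.

The last assertion is Lemma 1(a), and the dependence on $\varphi$ alone is visible from the definition. The first assertion implies the first sentence of Theorem A. To prove it, let $\varphi$ witness $SOP_2$ in $T$ and suppose towards a contradiction that
$$\text{no }\sigma\in\Sigma_\varphi\text{ witnesses }SOP_3\text{ in }T.\tag{4}$$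

## Lengthening the staircases at every node

**Lemma 3.** Under (4), for every $s<\omega$ there is an $s$-good family $(a_\eta)_{\eta\in2^{<\omega}}$.

The proof is by induction on $s$. For $s=0$ the given $SOP_2$ tree works, as checked after Definition 5. Now let $(a_\eta)_{\eta\in2^{<\omega}}$ be $s$-good. For a set $X$ of nodes write $a[X]=\{a_\eta:\eta\in X\}$. We look for $(s+1)$-good families inside this tree: first on $2^{<M}$ for every finite $M$, then on $2^{<\omega}$ by compactness. We stay with finite $M$ because (q1) and (q2) may speak about only finitely many tree parameters at a time.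

**Claim $Q_M$ ($M<\omega$).** For every $\mu\in2^{<\omega}$ and every $H\subseteq\{\eta:\eta\lhd\mu\}$ there is $F:2^{<M}\to\{\nu:\nu\unrhd\mu\}$ such that $F$ preserves $\lhd$ and preserves incomparability, and for every $\theta\in2^{<M}$
$$A_{s+1}\bigl(a[H\cup\{F(\rho):\rho\lhd\theta\}];\,(a_{F(\rho)})_{\rho\unrhd\theta,\ \rho\in2^{<M}}\bigr).\tag{5}$$

The set $H$ is there so that the claim can be glued: when we build a tree from a root and two smaller trees above it, the staircases in the smaller trees must take the root into account.

We prove $Q_M$ by induction on $M$. $Q_0$ is trivial since $2^{<0}=\emptyset$. Assume $Q_M$, and let $\mu,H$ be given. We prove $Q_{M+1}$ in four steps.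

**Step 1: infinitely many candidates.** This step builds, for each $k\ge1$, a map $F_k$ that satisfies everything in $Q_{M+1}$ except possibly (5) at the root. For $k\ge1$ put
$$\gamma_k=\mu^\frown0^k,\qquad o_k=\gamma_k{}^\frown1.$$
For $i\in\{0,1\}$ we have $H\cup\{o_k\}\subseteq\{\eta:\eta\lhd o_k{}^\frown i\}$. So we may apply $Q_M$ to the node $o_k{}^\frown i$ and the set $H\cup\{o_k\}$, obtaining $F_{k,i}:2^{<M}\to\{\nu:\nu\unrhd o_k{}^\frown i\}$. Define $F_k:2^{<M+1}\to\{\nu:\nu\unrhd o_k\}$ by
$$F_k(\emptyset)=o_k,\qquad F_k(i^\frown\rho)=F_{k,i}(\rho).$$

The map $F_k$ preserves $\lhd$: within one half this holds for $F_{k,i}$, and $F_k(\emptyset)=o_k\lhd F_{k,i}(\rho)$. It preserves incomparability: within one half this holds for $F_{k,i}$, and nodes $0^\frown\rho$, $1^\frown\rho'$ go to nodes above $o_k{}^\frown0$ and $o_k{}^\frown1$ respectively, which are incomparable.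

Condition (5) for $F_k$, $H$ at a node $\theta=i^\frown\theta'$ reads as follows. The nodes $\lhd\theta$ are $\emptyset$ and the $i^\frown\rho'$ with $\rho'\lhd\theta'$, so the first argument is $a[H\cup\{o_k\}\cup\{F_{k,i}(\rho'):\rho'\lhd\theta'\}]$. The second argument is $(a_{F_{k,i}(\rho')})_{\rho'\unrhd\theta'}$, up to the relabeling $\rho'\mapsto i^\frown\rho'$ of the index set, which preserves and reflects chains. This is exactly (5) for $F_{k,i}$ and $H\cup\{o_k\}$ at $\theta'$, so it holds. It remains to find one $k$ with
$$A_{s+1}\bigl(a[H];\,(a_{F_k(\rho)})_{\rho\in2^{<M+1}}\bigr).\tag{6}$$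

**Step 2: all cuts are realized.** This step sets up the hypothesis (2) of Lemma 1(b). Let $l=|H|$, $p=p_{s,l}$, $q=q_{s,l,M}$. For $k\ge1$ let
$$c_k=\bigl(a[H],\;a_{\gamma_k},\;(a_{F_k(\rho)})_{\rho\in2^{<M+1}}\bigr),$$
with $a[H]$ enumerated along a fixed enumeration of $H$. So $h=a[H]$, $g=a_{\gamma_k}$ and $t_\rho=a_{F_k(\rho)}$.

Let $n\ge1$ and $\nu=\gamma_{n+1}$. Since $(a_\eta)$ is $s$-good, there are $e_1,\dots,e_s,f_1,\dots,f_s$ witnessing $A_s\bigl(a[\{\eta:\eta\lhd\nu\}];(a_\eta)_{\eta\unrhd\nu}\bigr)$. Put $r=a_\nu$ and $b_n=(e_1,\dots,e_s,f_1,\dots,f_s,r)$.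

Let $k\le n$. Then $p(b_n;c_k)$ holds. All elements of $H$ are $\lhd\mu$, hence $\lhd\nu$, and $\gamma_k\lhd\gamma_{n+1}=\nu$. So (p1) follows from (A1) with $C=\{\nu\}$, (p2) follows from (A2), (p3) is (A3) at the node $\nu$, and (p4) is (A4).

Let $k>n$. Then $q(b_n;c_k)$ holds. Here $F_k(\rho)\unrhd o_k\unrhd\gamma_k\unrhd\gamma_{n+1}=\nu$ for all $\rho\in2^{<M+1}$. If $C\subseteq2^{<M+1}$ is a chain, then $F_k[C]$ is a chain because $F_k$ preserves $\lhd$, so $\{\nu\}\cup F_k[C]$ is a chain of nodes $\unrhd\nu$. Since $H\subseteq\{\eta:\eta\lhd\nu\}$ and $r=a_\nu$, (q1) follows from (A1) for this chain. Finally (q2) follows from (A3) at the nodes $F_k(\rho)$.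

**Step 3: a backward pair.** This step uses (4), to obtain parameters that need not lie in the tree. By Step 2, condition (2) holds. By (4), $\sigma_{p,q}$ does not witness $SOP_3$. So by Lemma 1(b) there are $i<j$ such that $p(z;c_j)\wedge q(z;c_i)$ is consistent. Let it be realized by $(e_1,\dots,e_s,f_1,\dots,f_s,r)$. From now on these letters denote this realization; the witnesses of Step 2 are no longer needed.

**Step 4: the staircase of length $s+1$.** This step proves (6) for $k=i$. Put
$$e'_1=a_{\gamma_j},\quad e'_{m+1}=e_m,\qquad f'_1=r,\quad f'_{m+1}=f_m\qquad(1\le m\le s).$$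
We check that these witness $A_{s+1}\bigl(a[H];(a_{F_i(\rho)})_{\rho\in2^{<M+1}}\bigr)$.

For (A1), let $C\subseteq2^{<M+1}$ be a chain. Then $a[H]\cup\{a_{F_i(\rho)}:\rho\in C\}\cup\{r,f_1,\dots,f_s\}$ is consistent by (q1) for $c_i$.

For (A2) with $m=1$, the family in question is $a[H]\cup\{a_{\gamma_j},r,f_1,\dots,f_s\}$, which is consistent by (p1) for $c_j$. For $2\le m\le s+1$ the family in question is $a[H]\cup\{a_{\gamma_j},e_1,\dots,e_{m-1}\}\cup\{f_{m-1},\dots,f_s\}$, which is consistent by (p2) for $c_j$, at $m-1$.

For (A3), first consider $e'_1=a_{\gamma_j}$. Since $i<j$, we have $\gamma_j\unrhd\gamma_i{}^\frown0$, while $F_i(\rho)\unrhd o_i=\gamma_i{}^\frown1$. So $\gamma_j$ and $F_i(\rho)$ are incomparable, and $a_{\gamma_j}\perp a_{F_i(\rho)}$. For $1\le m\le s$, $e'_{m+1}=e_m\perp a_{F_i(\rho)}$ by (q2) for $c_i$.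

For (A4), $f'_1=r\perp e_m=e'_{m+1}$ for $1\le m\le s$ by (p3). For $1\le m<m'\le s$, $f'_{m+1}=f_m\perp e_{m'}=e'_{m'+1}$ by (p4).

Note how the two indices were used: $p$ at the later $c_j$ gives consistency with $a_{\gamma_j}$, $q$ at the earlier $c_i$ gives the relation to the tree above $o_i$, and $i<j$ makes $a_{\gamma_j}$ exclude that tree. So (6) holds for $k=i$, the map $F=F_i$ is as required, and $Q_{M+1}$ is proved. This proves the claim for all $M$.

**Step 5: from finite trees to the full tree.** This step finishes the induction on $s$. Apply $Q_M$ with $\mu=\emptyset$ and $H=\emptyset$. For each $M<\omega$ the family $(a_{F(\theta)})_{\theta\in2^{<M}}$ is $(s+1)$-good: its chains are consistent and its incomparable pairs are $\perp$ because $F$ preserves $\lhd$ and incomparability, and (5) is the remaining condition (3).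

Now write down the conditions for a family $(y_\theta)_{\theta\in2^{<\omega}}$ to be $(s+1)$-good, with separate variables for the $2(s+1)$ witnesses at each node $\theta$. Each instance of chain consistency, of $\perp$ at an incomparable pair, and of (A1)–(A4) at a node (for one finite chain, one $m$, one $\rho$, one pair $i<j$) is a single first-order formula. A finite set of them mentions only nodes in some $2^{<M}$, so it is satisfied by an $(s+1)$-good family on $2^{<M}$ together with its witnesses. By compactness there is an $(s+1)$-good family $(a'_\eta)_{\eta\in2^{<\omega}}$. This proves Lemma 3. $\square$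

## All lengths at once: proof of Theorems A and B

Still under (4), let $s<\omega$ be arbitrary and take an $s$-good family from Lemma 3. Condition (3) at the root $\theta=\emptyset$ provides $e_1,\dots,e_s,f_1,\dots,f_s$ satisfying (A2) with $H=\emptyset$, which is (S1), and (A4), which is (S2). So there are staircases for $\varphi$ of every finite length. By Lemma 2, $\sigma_{p_*,q_*}\in\Sigma_\varphi$ witnesses $SOP_3$ in $T$. This contradicts (4).

Hence (4) is false: some $\sigma\in\Sigma_\varphi$ witnesses $SOP_3$ in $T$. This proves Theorem B, and therefore every complete theory with $SOP_2$ has $SOP_3$. With the known implication $SOP_3\Rightarrow SOP_2$, the two properties coincide for complete theories, which is Theorem A. $\blacksquare$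

## A bound that is uniform over all structures

Since $\Sigma_\varphi$ does not depend on $T$, Theorem B can be turned into a statement about single structures and finite configurations.

**Theorem C (finitary form).** Enumerate $\Sigma_\varphi=\{\sigma_0,\sigma_1,\dots\}$ and let $N:\omega\to\omega$ be any function. There is $n<\omega$ such that for every structure $A$ the following holds. If for each $l\le n$ there is no sequence $u_1,\dots,u_{N(l)}$ in $A$ with $A\models\sigma_l(u_i,u_j)$ for all $i<j$, then there is no $(a_\eta)_{\eta\in2^{<n}}$ in $A$ with all chains consistent and all incomparable pairs $\perp$ (in $A$).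

**Proof.** Call a sequence $u_1,\dots,u_N$ with $\sigma_l(u_i,u_j)$ for all $i<j$ a *$\sigma_l$-chain of length $N$*, and call a family as in the conclusion a *tree of height $n$*. For fixed $l$, $N$ and $n$, the existence of a $\sigma_l$-chain of length $N$, and the existence of a tree of height $n$, are each expressed by one first-order sentence.

Suppose the theorem fails. Then for each $n$ there is a structure $A_n$ that contains a tree of height $n$, and in which for each $l\le n$ there is no $\sigma_l$-chain of length $N(l)$. Let $B$ be a nonprincipal ultraproduct of the $A_n$.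

We first see that $\varphi$ witnesses $SOP_2$ in $\mathrm{Th}(B)$. For each $h<\omega$ and each $n\ge h$, the structure $A_n$ contains a tree of height $h$, namely the restriction of its tree to $2^{<h}$. By Łoś's theorem $B$ contains a tree of height $h$. This holds for every $h$, so by compactness the monster model of $\mathrm{Th}(B)$ contains a tree indexed by $2^{<\omega}$.

We next see that the orders stay short. For each $l$ and each $n\ge l$, $A_n$ has no $\sigma_l$-chain of length $N(l)$. By Łoś's theorem neither has $B$, and since this is a first-order sentence, neither has any elementary extension of $B$. But by Theorem B, applied to $\mathrm{Th}(B)$, some $\sigma_l$ has an infinite chain in an elementary extension of $B$, and its first $N(l)$ members form a $\sigma_l$-chain of length $N(l)$. This is a contradiction. $\blacksquare$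

## Four-cycles in the generic triangle-free graph

$SOP_4$ is defined like $SOP_3$, with 4-cycles: there are $\psi(u,v)$ and $\langle a_i:i<\omega\rangle$ with $\models\psi(a_i,a_j)$ for $i<j$, such that $\{\psi(x_1,x_2),\psi(x_2,x_3),\psi(x_3,x_4),\psi(x_4,x_1)\}$ is inconsistent.

**Proposition D (sharpness).** $SOP_2$ does not imply $SOP_4$.

**Proof.** Let $T$ be the theory of the generic countable triangle-free graph (Henson, J. Symbolic Logic 36 (1971)), with edge relation $E$. We use that $T$ is complete, has quantifier elimination, and every finite triangle-free graph embeds, as an induced subgraph, in its models.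

**Step 1: $T$ has $SOP_3$, hence $SOP_2$.** This step applies the cut lemma to single vertices. Consider vertices $y_i,z_i,b_n$ ($i,n\ge1$) with exactly these edges: $z_iy_j$ for $i<j$; $b_ny_i$ for $i\le n$; $b_nz_i$ for $i>n$. The $y$'s, the $z$'s and the $b$'s are each independent sets, so a triangle would consist of some $b_n$, $y_i$, $z_j$. The edges $b_ny_i$, $b_nz_j$ and $z_jy_i$ require $i\le n$, $n<j$ and $j<i$, which is impossible. So the graph is triangle-free, and by compactness it embeds in $\mathfrak C$.

Put $c_i=(y_i,z_i)$, and let $p$ be $E(x,y)$ and $q$ be $E(x,z)$, where $w=(y,z)$. Then $p(b_n;c_k)$ holds for $k\le n$ and $q(b_n;c_k)$ for $k>n$. For $i<j$, a realization of $p(x;c_j)\wedge q(x;c_i)$ would be adjacent to both $y_j$ and $z_i$, which are adjacent to each other. This would be a triangle. By Lemma 1(b), $T$ has $SOP_3$, and by the known implication $SOP_3\Rightarrow SOP_2$ it has $SOP_2$.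

**Step 2: preparing a supposed witness of $SOP_4$.** This step separates what the tuples share from what they do not. Suppose $\psi(u,v)$ and a sequence witness $SOP_4$ in $T$. By Ramsey's theorem and compactness we may take the sequence $(a_i)_{i<\omega}$ indiscernible. Write $a_i^l$ for the $l$-th coordinate of $a_i$.

Suppose $a_i^l=a_j^m$ for some $i<j$. By indiscernibility this holds for all $i<j$. Then $a_1^m=a_0^l=a_2^m$, so coordinate $m$ is constant along the sequence by indiscernibility. Likewise $a_0^l=a_2^m=a_1^l$, so coordinate $l$ is constant. The two constant values are equal, since $a_0^l=a_1^m$. Let $d$ be the set of values of the constant coordinates, and let $N(a_i)$ be the set of values of the non-constant coordinates of $a_i$. By what was just shown, $N(a_i)\cap N(a_j)=\emptyset$ for $i<j$. Also $N(a_i)\cap d=\emptyset$: if $a_i^l\in d$, then $a_i^l=a_j^m$ for a constant coordinate $m$ and any $j>i$, so $l$ is constant.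

**Step 3: a 4-cycle.** This step builds a finite graph in which $(a_0,a_1)$ is repeated around a square. Take tuples $x_1,x_2,x_3,x_4$ sharing $d$, with pairwise disjoint non-constant parts $N_1,N_2,N_3,N_4$, each tuple having the equality pattern and graph structure of $a_0$. Put edges between the non-constant parts so that $(x_1,x_2),(x_2,x_3),(x_3,x_4),(x_4,x_1)$ are all isomorphic to $(a_0,a_1)$. This is possible because $a_0$ and $a_1$ have the same quantifier-free type, including the edges to $d$. So the structure on each $d\cup N_i$ is the same whether $x_i$ is read as first or second member of a pair. Put no edges between $N_1$ and $N_3$, nor between $N_2$ and $N_4$.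

This graph is triangle-free. Consider a triangle, and the parts $N_i$ it meets. If it meets three of them, two of these three are opposite in the cycle, and the triangle would need an edge between them; there is none. So it meets at most two. If it meets two opposite parts, it again needs an edge between them. So the triangle lies in $d\cup N_i\cup N_{i'}$ with $x_i,x_{i'}$ adjacent in the cycle, that is, in a copy of $a_0a_1$, which is triangle-free as a part of $\mathfrak C$.

Hence the graph embeds in $\mathfrak C$. By quantifier elimination each of $(x_1,x_2),(x_2,x_3),(x_3,x_4),(x_4,x_1)$ has the type of $(a_0,a_1)$. So $\psi$ holds along the 4-cycle, contradicting the inconsistency in $SOP_4$. Thus $T$ has $SOP_2$ and does not have $SOP_4$. $\blacksquare$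

In particular, the conclusion $SOP_3$ of Theorem A cannot be improved to $SOP_4$.
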